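# Sums of units in regular rings and the Fredholm index

Rings are associative with identity $1\neq 0$, and ring homomorphisms preserve $1$. A unit is a two-sided invertible element, and $R^\times$ is the group of units of $R$. We write $\mathbb Z_n$ for $\mathbb Z/n\mathbb Z$.

## 1. Six elements, two units: the ring $\mathbb Z_3\times\mathbb Z_2$

The ring $\mathbb Z_3\times\mathbb Z_2$ has six elements and only two units, $(1,1)$ and $(-1,1)$. Let us write the other four elements as sums of units, using as few units as possible:
$$(0,0)=(1,1)+(-1,1),\qquad (1,0)=(-1,1)+(-1,1),\qquad (-1,0)=(1,1)+(1,1),$$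
$$(0,1)=(1,1)+(1,1)+(1,1).$$
The last element is not a sum of two units, because the second coordinate of a sum of $m$ units is $m \bmod 2$. The same parity remark shows that no single $k$ works for all elements at once: $(0,0)$ is only a sum of an even number of units, and $(0,1)$ only of an odd number. Still, every non-invertible element is a sum of two or three units.

In $\mathbb Z_2\times\mathbb Z_2$ the only unit is $(1,1)$, so sums of units are $(0,0)$ and $(1,1)$, and $(1,0)$ is not a sum of units at all.

**Definition (unit sum number).** The unit sum number $\mathrm{usn}(R)$ is the least positive integer $k$ such that every element of $R$ is a sum of $k$ units, if such a $k$ exists. It is $\omega$ if every element of $R$ is a sum of units but no such $k$ exists. It is $\infty$ if some element of $R$ is not a sum of units.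

So $\mathrm{usn}(\mathbb Z_3\times\mathbb Z_2)=\omega$ and $\mathrm{usn}(\mathbb Z_2\times\mathbb Z_2)=\infty$. A field $F$ with at least three elements has $\mathrm{usn}(F)=2$: write $c\ne0$ as $u+(c-u)$ with $u\neq 0,c$, and $0=1+(-1)$; one unit is not enough because $0$ is not a unit.

**Definition (regular ring).** A ring $R$ is (von Neumann) regular if for every $a\in R$ there is $x\in R$ with $a=axa$.

Fields are regular (take $x=a^{-1}$, or $x=0$ when $a=0$), and products of regular rings are regular. The ring $\mathbb Z_4$ is not regular, since $2x2=0\ne2$ for all $x$.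

**Definition (right self-injective ring).** A ring $R$ is right self-injective if every homomorphism of right modules $\varphi:I\to R$, with $I$ a right ideal, is left multiplication by an element of $R$ (this is Baer's criterion for $R_R$ to be injective).

In $R=\mathbb Z_3\times\mathbb Z_2$ every ideal is $eR$ with $e$ idempotent, and $\varphi(ex)=\varphi(e)\,ex$, so $\varphi$ is left multiplication by $\varphi(e)$. Thus our first example is both regular and right self-injective. Two known facts put it in context. Neither is used in the proofs below.

* The unit sum number of a nonzero regular right self-injective ring is $2$, $\omega$ or $\infty$, and if it is $\omega$, then every non-invertible element is a sum of either two or three units.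
* If $S$ is a field other than $\mathbb Z_2$ and $R=S\times\mathbb Z_2$, then $\mathrm{usn}(R)=\omega$, and $(0,1)$ is a non-invertible element that is not a sum of two units.

What happens if we drop self-injectivity and keep regularity? The following question is taken from "Rings Characterized By Properties Of Direct Sums Of" (https://etd.ohiolink.edu/!etd.send_file?accession=ohiou1181845354&disposition=attachment): *let $R$ be a regular ring with $\mathrm{usn}(R)\ne\infty$; is every non-invertible element a sum of two or three units?*

The answer is no. We shall build a regular ring with unit sum number $4$ containing a non-invertible element that is not a sum of two or three units. The same construction gives every integer $n\ge2$ as a unit sum number of a regular ring.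

## 2. Unit-regular rings give two units

Before looking for a counterexample, let us see where there is none.

**Definition (unit-regular, directly finite).** A ring $R$ is unit-regular if for every $x\in R$ there is a unit $v$ with $x=xvx$. It is directly finite if $ab=1$ implies $ba=1$.

The matrix ring $M_n(\mathbb C)$ is unit-regular: write $x=PDQ$ with $P,Q$ invertible and $D$ a diagonal idempotent, and take $v=Q^{-1}P^{-1}$; then $xvx=PD^2Q=x$.

Suppose $R$ is unit-regular and $2$ is a unit of $R$. Let $x=xvx$ with $v$ a unit, and put $e=xv$. Then $e^2=xvxv=e$, $x=ev^{-1}$, and $(2e-1)^2=1$, so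
$$x=\tfrac12v^{-1}+\tfrac12(2e-1)v^{-1}$$
is a sum of two units. A regular $\mathbb C$-algebra in which some element needs four units therefore cannot be unit-regular.

What does a regular ring that is not unit-regular look like? Take $V=\mathbb C[s]$ and the ring of all linear operators on $V$. It is regular: given $x$, let $y$ invert $x$ from a complement of $\ker x$ onto $\mathrm{im}\,x$, and let $y$ vanish on a complement of $\mathrm{im}\,x$; then $xyx=x$. Let $x$ be multiplication by $s$. If $x=xvx$, then $vx=1$, because $x$ is injective. If $v$ were a unit, $x$ would be one too; but $x$ is not surjective. The reason for the failure is that $x$ has a kernel and a cokernel of different dimensions. This difference, the Fredholm index, will be our tool. (The same operator shows that the ring is not directly finite: with $y$ the operator $s^{j}\mapsto s^{j-1}$ for $j\geq 1$, $1\mapsto0$, we have $yx=1$ and $xy\ne1$.)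

Commutative regular rings are also ruled out, for a different reason: part 4 of Theorem B, proved in Section 11.

## 3. Fredholm operators modulo finite rank

Vector spaces are over $\mathbb C$. Let $E(V)=\mathrm{End}_{\mathbb C}(V)$, let $S(V)$ be its ideal of finite-rank operators, let $Q(V)=E(V)/S(V)$, and let $\pi:E(V)\to Q(V)$ be the quotient map.

**Definition (Fredholm map, index).** A linear map $x:V\to W$ is Fredholm if $\ker x$ and $\mathrm{coker}\,x=W/\mathrm{im}\,x$ are finite-dimensional. Its index is $\mathrm{ind}\,x=\dim\ker x-\dim\mathrm{coker}\,x$.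

Multiplication by $s$ on $\mathbb C[s]$ has index $-1$; the operator $s^j\mapsto s^{j-1}$, $1\mapsto0$, has index $+1$. A bijection has index $0$. We need four standard facts.

**(F1)** *An operator $x\in E(V)$ is Fredholm if and only if $\pi(x)$ is a unit of $Q(V)$. In that case there is $y\in E(V)$ with $xyx=x$ and $\pi(y)=\pi(x)^{-1}$.*

Let $x$ be Fredholm. Write $V=\ker x\oplus V'=\mathrm{im}\,x\oplus C$, and let $y$ be the inverse of $x:V'\to\mathrm{im}\,x$ on $\mathrm{im}\,x$ and $0$ on $C$. Then $xyx=x$. The operator $xy$ is $1$ on $\mathrm{im}\,x$ and $0$ on $C$, so $xy-1$ has rank $\dim C<\infty$. The operator $yx$ is $1$ on $V'$ and $0$ on $\ker x$, so $yx-1$ has finite rank. Conversely, suppose $yx-1$ and $xy-1$ have finite rank. If $xv=0$, then $(yx-1)v=-v$, so $\ker x\subseteq\mathrm{im}(yx-1)$ is finite-dimensional. If $xyv=v$, then $v\in\mathrm{im}\,x$, so $\mathrm{im}\,x\supseteq\ker(xy-1)$, which has finite codimension.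

**(F2)** *If $y:U\to V$ and $x:V\to W$ are Fredholm, then $xy$ is Fredholm and $\mathrm{ind}(xy)=\mathrm{ind}\,x+\mathrm{ind}\,y$.*

Consider the sequence
$$0\to\ker y\to\ker xy\xrightarrow{\ y\ }\ker x\to\mathrm{coker}\,y\xrightarrow{\ x\ }\mathrm{coker}\,xy\to\mathrm{coker}\,x\to0,$$
where $\ker x\to\mathrm{coker}\,y$ is $v\mapsto v+\mathrm{im}\,y$ and the last map is the projection $W/\mathrm{im}\,xy\to W/\mathrm{im}\,x$. It is exact. At $\ker xy$ the kernel of $y$ is $\ker y$. At $\ker x$, the kernel of the outgoing map is $\ker x\cap\mathrm{im}\,y=y(\ker xy)$. At $\mathrm{coker}\,y$, the class of $v$ dies if and only if $xv=xyu$ for some $u$, that is, $v-yu\in\ker x$. At $\mathrm{coker}\,xy$, the kernel of the projection is $\mathrm{im}\,x/\mathrm{im}\,xy$, the image of $x$. Hence all terms are finite-dimensional, and the alternating sum of the dimensions vanishes, which is the claim.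

**(F3)** *If $x\in E(V)$ is Fredholm and $z\in S(V)$, then $x+z$ is Fredholm and $\mathrm{ind}(x+z)=\mathrm{ind}\,x$.*

It is Fredholm by (F1), since $\pi(x+z)=\pi(x)$. The inclusion $i:\ker z\hookrightarrow V$ is Fredholm, because $V/\ker z\cong\mathrm{im}\,z$. Now $xi=(x+z)i$, and (F2) gives $\mathrm{ind}\,x+\mathrm{ind}\,i=\mathrm{ind}(x+z)+\mathrm{ind}\,i$.

By (F1)–(F3), the index induces a group homomorphism $Q(V)^\times\to\mathbb Z$, which we also write $\mathrm{ind}$.

**(F4)** *If $x\in E(V)$ is Fredholm of index $0$, then $x+z$ is bijective for some $z\in S(V)$.*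

Write $V=\ker x\oplus V'=\mathrm{im}\,x\oplus C$. Index $0$ means $\dim\ker x=\dim C$. Let $z$ map $\ker x$ isomorphically onto $C$ and vanish on $V'$. Then $x+z$ maps $V'$ isomorphically onto $\mathrm{im}\,x$ and $\ker x$ isomorphically onto $C$.

## 4. Cutting down the units of a field by indices

Here is a way to make elements expensive. Suppose $\varepsilon:R\to K$ is a surjection onto a field and $\varepsilon(R^\times)$ lies in a subgroup $U$ of $K^\times$. If $r$ is a sum of $m$ units of $R$, then $\varepsilon(r)$ is a sum of $m$ elements of $U$. So we want a subgroup $U$ such that some elements of $K$ are sums of four elements of $U$ but not of fewer, and a regular ring $R$ that realizes it.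

The index supplies such a ring. Given a $\mathbb C$-algebra homomorphism $\rho:K\to Q(V)$, form
$$\{(f,x)\in K\times E(V):\ \pi(x)=\rho(f)\}.$$
If $(f,x)$ is a unit of this ring, then $x$ is bijective, so $\mathrm{ind}\,\rho(f)=0$. The condition "index zero" cuts down $K^\times$. The next lemma produces homomorphisms $\rho$ with a computable index.

**Lemma 1.** *Let $K$ be a field containing $\mathbb C$. Let $O,O'\subseteq K$ be discrete valuation rings with fraction field $K$ and normalized valuations $v,v'$, both containing $\mathbb C$ and with residue field $\mathbb C$ (that is, $\mathbb C$ maps bijectively onto it). Put $V=O\oplus K/O'$ and $B=O\cap O'$, and assume that some nonzero $h\in B$ has $v(h)>0$ and $v'(h)>0$. Then $V$ is infinite-dimensional, and there is a unique $\mathbb C$-algebra homomorphism $\rho:K\to Q(V)$ which sends each $f\in B$ to the class of multiplication by $f$ on $V$. It satisfies*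
$$\mathrm{ind}\,\rho(f)=v'(f)-v(f)\qquad(f\in K^\times).\tag{1}$$

*Proof.* **Step 1: dimensions of quotients.** We compute $\dim_{\mathbb C}O/fO$ for $0\neq f\in O$. Let $\varpi$ be a uniformizer of $O$ and $n=v(f)$. Then $fO=\varpi^nO$, and the successive quotients of $O\supset\varpi O\supset\dots\supset\varpi^nO$ are isomorphic to $O/\varpi O\cong\mathbb C$. So $\dim O/fO=v(f)$, and likewise for $O'$. In particular $\dim O/\varpi^nO=n$ is unbounded, so $V$ is infinite-dimensional.

**Step 2: the index of multiplication by $f\in B$, $f\ne0$.** On $O$, multiplication by $f$ is injective with cokernel $O/fO$, so its index is $-v(f)$. On $K/O'$ it is well defined because $fO'\subseteq O'$; it is surjective because $g+O'$ is the image of $f^{-1}g+O'$; and its kernel is $f^{-1}O'/O'$, which multiplication by $f$ identifies with $O'/fO'$. So its index is $+v'(f)$. On the direct sum $V$ the index is $v'(f)-v(f)$.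

**Step 3: extension from $B$ to $K$.** By Step 2 and (F1), the $\mathbb C$-algebra homomorphism $\varphi:B\to Q(V)$ given by multiplication sends nonzero elements to units. For every $g\in K$ we have $h^jg\in B$ for large $j$, so $K$ is the fraction field of $B$. Put $\rho(g/q)=\varphi(g)\varphi(q)^{-1}$ for $g,q\in B$, $q\ne0$. The elements $\varphi(b)$ commute with one another and hence with the inverses of those that are units. So if $g/q=g_1/q_1$, then $\varphi(g)\varphi(q_1)=\varphi(g_1)\varphi(q)$ gives $\varphi(g)\varphi(q)^{-1}=\varphi(g_1)\varphi(q_1)^{-1}$, and $\rho$ is well defined. The usual rules for fractions show that it is a $\mathbb C$-algebra homomorphism, and it is clearly the only extension. Both sides of (1) are homomorphisms $K^\times\to\mathbb Z$ and agree on $B\setminus\{0\}$ by Step 2, hence on $K^\times$. $\square$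

Now let us try the method with $K=\mathbb C(s)$. For $p\in\mathbb C$ let $O_p$ be the ring of rational functions without pole at $p$; its valuation is $\mathrm{ord}_p$.

**One point.** Use only the summand $V=O_0$. The computation above gives $\mathrm{ind}\,\rho(f)=-\mathrm{ord}_0f$, so the units of the ring have first coordinate in $O_0^\times$. A sum of units then has first coordinate in $O_0$. An element $(1/s,x)$ is not a sum of units, and the unit sum number is $\infty$. We have gone too far: the first coordinates of units must generate $K$ additively.

**Finitely many pairs.** Lemma 1 repairs this by balancing two points. Take pairs $(p_i,q_i)$, $1\le i\le l$, with $V_i=O_{p_i}\oplus K/O_{q_i}$ and homomorphisms $\rho_i$ (for $h$ use $(s-p_i)(s-q_i)$), and impose $\pi_i(x_i)=\rho_i(f)$ for all $i$. The units have first coordinate in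
$$U_{\mathrm{fin}}=\{f\in K^\times:\ \mathrm{ord}_{p_i}f=\mathrm{ord}_{q_i}f\ \text{ for }1\le i\le l\}.$$
Now every $f\in K$ is a sum of two elements of $U_{\mathrm{fin}}$. Indeed, let $g$ be the product of the factors $s-c$ over the distinct points $c$ among the $p_i,q_i$. Choose $N\ge1$ so large that $\mathrm{ord}_cf>-N$ at all these points. Then $u=g^{-N}$ has order $-N$ at each of them, so $f-u$ has order $-N$ at each of them too, and $f=u+(f-u)$. (The proof of Proposition 5 below treats one pair at a time and applies here without change, so the unit sum number of this ring is exactly $2$.) The method stops because we can swamp $f$ by a function with a high pole at all the points in question.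

**Infinitely many pairs.** A rational function has finitely many poles, so the swamping fails if we impose conditions at all points. Choose a primitive $n$-th root of unity $\zeta$ and pair every $p\in\mathbb C^\times$ with $\zeta p$. The group becomes
$$\{f\in\mathbb C(s)^\times:\ \mathrm{ord}_{\zeta p}f=\mathrm{ord}_pf\text{ for all }p\in\mathbb C^\times\}.$$
For such $f$ the quotient $f(\zeta s)/f(s)$ has no zeros and no poles in $\mathbb C$, so it is a constant $c$, and $f$ is an eigenvector of the rotation $s\mapsto\zeta s$. For $n=2$ these $f$ are the nonzero even functions and the nonzero odd functions. The function $1+s$ is neither: at $p=1$ its order is $0$, at $\zeta p=-1$ it is $1$. For general $n$, the functions $1,s,\dots,s^{n-1}$ are eigenvectors with $n$ different eigenvalues, and $1+s+\dots+s^{n-1}$ cannot be a sum of fewer than $n$ eigenvectors.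

Writing $s=e^{t/n}$ with $\zeta=e^{2\pi i/n}$ turns the rotation $s\mapsto\zeta s$ into the translation $t\mapsto t+2\pi i$. In the variable $t$ all $n$ can be treated simultaneously, so from now on we work with $t$.

## 5. Functions whose divisor is invariant under $t\mapsto t+2\pi i$

Let $\Lambda$ be a subgroup of $\mathbb Q$ containing $\mathbb Z$; the cases to keep in mind are $\frac1n\mathbb Z$ and $\mathbb Q$. Let $K=K_\Lambda$ be the field of meromorphic functions of $t\in\mathbb C$ generated by $\mathbb C$ and all $e^{\lambda t}$, $\lambda\in\Lambda$. Let $k=\mathbb C(e^t)\subseteq K$.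

**The eigenspace decomposition of $K$.** Its purpose is to define the number of components of a function. Finitely many elements of $\Lambda$ together with $1$ generate a cyclic group containing $1$, that is, a group $\frac1N\mathbb Z\subseteq\Lambda$. So $K$ is the directed union of the fields $\mathbb C(e^{t/N})$ with $\frac1N\in\Lambda$. Since $(e^{t/N})^N=e^t\in k$, the element $e^{t/N}$ is algebraic over $k$ and
$$\mathbb C(e^{t/N})=k[e^{t/N}]=\sum_{j=0}^{N-1}k\,e^{jt/N}.$$
Fix a set $T$ of representatives of $\Lambda/\mathbb Z$. Each $e^{jt/N}$ is an integral power of $e^t$ times some $e^{\lambda t}$ with $\lambda\in T$, so $K=\sum_{\lambda\in T}k\,e^{\lambda t}$. Let $\tau$ be the $k$-automorphism $f(t)\mapsto f(t+2\pi i)$ of $K$. Then $\tau(e^{\lambda t})=e^{2\pi i\lambda}e^{\lambda t}$, and the eigenvalues $e^{2\pi i\lambda}$ for distinct $\lambda\in T$ are distinct. Eigenvectors of the $k$-linear map $\tau$ for distinct eigenvalues are linearly independent over $k$, so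
$$K=\bigoplus_{\lambda\in T}k\,e^{\lambda t}.\tag{2}$$
The summand $k\,e^{\lambda t}$ depends only on the class of $\lambda$ in $\Lambda/\mathbb Z$, it is infinite-dimensional over $\mathbb C$, and $k\,e^{\lambda t}\cdot k\,e^{\mu t}\subseteq k\,e^{(\lambda+\mu)t}$. So (2) is a grading of the field $K$ by $\Lambda/\mathbb Z$.

**Definition (length).** For $f\in K$ let $\ell(f)$ be the number of nonzero components of $f$ in (2).

For $\Lambda=\frac12\mathbb Z$ and $s=e^{t/2}$ we have $K=\mathbb C(s)$, and (2) splits a function into its even and odd parts. Here $\ell(1+s)=2$, $\ell(s+s^3)=1$ and $\ell(0)=0$.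

For $p\in\mathbb C$ put $p'=p+2\pi i$, let $\mathrm{ord}_p$ be the order at $p$, and set
$$U=\{f\in K^\times:\ \mathrm{ord}_{p'}f=\mathrm{ord}_pf\ \text{ for all }p\in\mathbb C\}.$$
This is a subgroup of $K^\times$.

**Lemma 2.** *$U=\bigcup_{\lambda\in T}k^\times e^{\lambda t}=\{f\in K:\ell(f)=1\}$.*

*Proof.* The second equality is the definition of $\ell$. If $f=ge^{\lambda t}$ with $g\in k^\times$, then $f\in U$, because $g$ is $2\pi i$-periodic and $e^{\lambda t}$ has no zeros or poles.

Conversely, let $f\in U$. We show that $f$ is an eigenvector of $\tau$. Write $f=g(e^{t/N})$ with $\frac1N\in\Lambda$ and $g$ a nonzero rational function, and let $\zeta=e^{2\pi i/N}$. Then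
$$\frac{\tau(f)}f=G(e^{t/N}),\qquad G(s)=\frac{g(\zeta s)}{g(s)}.$$
The order of $\tau(f)$ at $p$ is $\mathrm{ord}_{p'}f$, so $\tau(f)/f$ has order $0$ at every $p\in\mathbb C$. The map $t\mapsto e^{t/N}$ is a locally biholomorphic surjection $\mathbb C\to\mathbb C^\times$, so it preserves orders, and $G$ has no zeros or poles in $\mathbb C^\times$. At $s=0$ the functions $g(\zeta s)$ and $g(s)$ have the same order, so $G$ has order $0$ there. A rational function without zeros or poles in $\mathbb C$ is a constant $c$. Thus $\tau(f)=cf$.

Write $f=\sum f_\lambda$ with $f_\lambda\in k\,e^{\lambda t}$. Comparing components gives $e^{2\pi i\lambda}f_\lambda=cf_\lambda$ for all $\lambda\in T$. At most one $\lambda\in T$ has $e^{2\pi i\lambda}=c$, so at most one $f_\lambda$ is nonzero; since $f\ne0$, exactly one is. $\square$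

**Lemma 3.** *For $m\ge2$, an element $f\in K$ is a sum of $m$ elements of $U$ if and only if $\ell(f)\le m$.*

*Proof.* By Lemma 2 a sum of $m$ elements of $U$ has at most $m$ nonzero components. Conversely, let $q=\ell(f)\le m$. If $q\ge1$, write one nonzero component $h$ as the sum of $m-q+1$ copies of $h/(m-q+1)$. Together with the other $q-1$ components this gives $m$ summands in $U$. If $f=0$, write $0=-(m-1)+1+\dots+1$ with $m-1$ ones; here $m-1\neq 0$. $\square$

So the pair $U\subset K$ has the numerical behavior we want. What is left is to build a regular ring over $K$ whose units lie over $U$, and to make sure that sums lift.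

## 6. The theorems

**Theorem A.** *Let $\Lambda$ be a subgroup of $\mathbb Q$ containing $\mathbb Z$. The $\mathbb C$-algebra $R_\Lambda$ constructed in Section 7 is regular and has a surjective ring homomorphism $\varepsilon:R_\Lambda\to K_\Lambda$ such that the following holds. For $m\ge2$, an element $r\in R_\Lambda$ is a sum of $m$ units if and only if $\ell(\varepsilon(r))\le m$. If $r$ is a unit, then $\ell(\varepsilon(r))=1$. Consequently:*

1. *For $\Lambda=\frac1n\mathbb Z$ with $n\ge2$: $\mathrm{usn}(R_\Lambda)=n$, and some non-invertible element is a sum of $n$ units but not of fewer. The case $n=4$ answers the question negatively.*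
2. *For $\Lambda=\mathbb Q$: $\mathrm{usn}(R_\Lambda)=\omega$, and for every $n\ge2$ some non-invertible element is a sum of $n$ units but not of fewer.*

**Theorem B.**

1. *The set of values of $\mathrm{usn}$ on regular rings is exactly $\{2,3,4,\dots\}\cup\{\omega,\infty\}$.*
2. *All $R_\Lambda$ are directly finite $\mathbb C$-algebras. If $\Lambda\ne\mathbb Z$, they are not unit-regular.*
3. *For $n\ge2$, the regular ring $R_{\frac1n\mathbb Z}\times\mathbb Z_2$ has $\mathrm{usn}=\omega$. Each of its elements is a sum of $n$ or $n+1$ units, and some non-invertible element is a sum of $n+1$ units but not of fewer.*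
4. *In contrast, if $R$ is regular with all idempotents central (for example, commutative) and $\mathrm{usn}(R)\ne\infty$, then every element of $R$ is a sum of two or three units.*

## 7. The fiber product $R_\Lambda$ over all points

**Step 1: one operator space for each point.** We check the hypotheses of Lemma 1 for every pair $(p,p')$. For $p\in\mathbb C$ let $O_p=\{f\in K:\mathrm{ord}_pf\ge0\}$. The function $e^t-e^p\in K$ has a simple zero at $p$, so $\mathrm{ord}_p:K^\times\to\mathbb Z$ is a surjective discrete valuation, and $O_p$ is a discrete valuation ring with fraction field $K$. The evaluation $f\mapsto f(p)$ identifies its residue field with $\mathbb C$ and is the identity on constants. The function $h=e^t-e^p$ is entire and vanishes at both $p$ and $p'$. So Lemma 1 applies with $O=O_p$ and $O'=O_{p'}$: with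
$$V_p=O_p\oplus K/O_{p'}$$
we get a $\mathbb C$-algebra homomorphism $\rho_p:K\to Q(V_p)$ such that
$$\mathrm{ind}\,\rho_p(f)=\mathrm{ord}_{p'}f-\mathrm{ord}_pf\qquad(f\in K^\times).\tag{3}$$

**Step 2: the ring.** Let $\pi_p:E(V_p)\to Q(V_p)$ be the quotient map and put
$$R=R_\Lambda=\Big\{(f,(x_p)_{p\in\mathbb C})\in K\times\prod_{p\in\mathbb C}E(V_p):\ \pi_p(x_p)=\rho_p(f)\ \text{ for all }p\Big\},\qquad\varepsilon(f,(x_p))=f.$$
Since all $\pi_p$ and $\rho_p$ are $\mathbb C$-algebra homomorphisms, $R$ is a unital $\mathbb C$-algebra under componentwise operations. The map $\varepsilon$ is a ring homomorphism, and it is surjective: given $f$, choose for each $p$ any $x_p$ in $\pi_p^{-1}(\rho_p(f))$.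

**Step 3: $R$ is regular.** For $r=(f,(x_p))\in R$ we need $y\in R$ with $ryr=r$. Each $E(V_p)$ is regular, but we must choose the quasi-inverses $y_p$ compatibly with one element of $K$.

If $f\ne0$, each $\pi_p(x_p)=\rho_p(f)$ is a unit. By (F1) there is $y_p$ with $x_py_px_p=x_p$ and $\pi_p(y_p)=\rho_p(f)^{-1}=\rho_p(f^{-1})$. Then $y=(f^{-1},(y_p))$ lies in $R$ and $ryr=r$.

If $f=0$, each $x_p$ has finite rank. Let $W_p$ be a complement of $\ker x_p$. Let $y_p$ be the inverse of $x_p:W_p\to\mathrm{im}\,x_p$ on $\mathrm{im}\,x_p$, and let $y_p$ vanish on a complement of $\mathrm{im}\,x_p$. Then $y_p$ has finite rank and $x_py_px_p=x_p$. So $y=(0,(y_p))$ lies in $R$ and $ryr=r$.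

**Step 4: the units of $R$.** We claim that $r=(f,(x_p))\in R$ is a unit if and only if $f\ne0$ and every $x_p$ is bijective. Necessity is clear. If the condition holds, then $\pi_p(x_p^{-1})=\rho_p(f)^{-1}=\rho_p(f^{-1})$, so $(f^{-1},(x_p^{-1}))$ lies in $R$ and is an inverse. If $r$ is a unit, every $x_p$ has index $0$, and (3) gives $\mathrm{ord}_{p'}f=\mathrm{ord}_pf$ for all $p$. Hence
$$\varepsilon(R^\times)\subseteq U.\tag{4}$$

## 8. One correction for two operators of index zero

By (4), a sum of $m$ units lies over a sum of $m$ elements of $U$. For the converse we are given $r=(f,(x_p))$ and $f=u_1+\dots+u_m$ with $u_j\in U$, and we want to lift this to a decomposition of $r$ itself. Each $u_j$ lifts to a unit separately, by (F4). But the lifts must add up to the given $x_p$. If we lift all but one, the last operator is forced; it has index $0$ but need not be bijective. Correcting it by a finite-rank $z$ means subtracting $z$ from another operator, which may spoil that one. So we have to correct two operators by the same $z$.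

A small case: let $a=1$ and let $b$ be a projection of $V$ with one-dimensional kernel, and try $z=\lambda(1-b)$. Then $b+z$ is bijective when $\lambda\ne0$, and $a-z$ is bijective when $\lambda\ne1$. So $\lambda=2$ does both. In general only finitely many $\lambda$ are bad.

**Lemma 4.** *If $a,b\in E(V)$ are Fredholm of index $0$, there is $z\in S(V)$ such that $a-z$ and $b+z$ are both bijective.*

*Proof.* **Step 1: isolate the kernels.** Let $V_0=\ker a+\ker b$, let $d=\dim V_0<\infty$, and write $V=V_0\oplus V_1$. Then $a$ and $b$ are injective on $V_1$. The inclusion $V_1\hookrightarrow V$ has index $-d$, so by (F2) the map $a|_{V_1}:V_1\to V$ has index $0-d$. Being injective, it has an image $X=aV_1$ of codimension $d$. Likewise $Y=bV_1$ has codimension $d$.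

**Step 2: a common complement of $X$ and $Y$.** A vector space is not the union of two proper subspaces. So if $d>0$, there is a vector outside $X\cup Y$; adjoin it to both $X$ and $Y$, which lowers both codimensions by $1$, and repeat. After $d$ times both spaces are $V$. The chosen vectors span a $d$-dimensional space $C$ with $V=X\oplus C=Y\oplus C$.

**Step 3: choose $z$ on $V_0$.** Let $\alpha:V_0\to C$ be $a|_{V_0}$ followed by the projection onto $C$ along $X$, let $\beta:V_0\to C$ be $b|_{V_0}$ followed by the projection onto $C$ along $Y$, and fix an isomorphism $\theta:V_0\to C$. With respect to fixed bases, $\det(\alpha-\lambda\theta)$ and $\det(\beta+\lambda\theta)$ are polynomials in $\lambda$ of degree $d$ with leading coefficients $\pm\det\theta\ne0$. So some $\lambda\in\mathbb C$ makes both nonzero. Put $z=\lambda\theta$ on $V_0$ and $z=0$ on $V_1$. (If $d=0$, this means $z=0$.)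

**Step 4: check bijectivity.** The operator $a-z$ agrees with $a$ on $V_1$, so it maps $V_1$ isomorphically onto $X$. For $v\in V_0$ we have $(a-z)v\in(\alpha-\lambda\theta)v+X$. Suppose $(a-z)(v_0+v_1)=0$ with $v_i\in V_i$. Projecting to $C$ gives $(\alpha-\lambda\theta)v_0=0$, so $v_0=0$, and then $av_1=0$ gives $v_1=0$. For surjectivity, let $w\in V$ have $C$-component $c$ along $X$. Choose $v_0\in V_0$ with $(\alpha-\lambda\theta)v_0=c$. Then $w-(a-z)v_0\in X=(a-z)V_1$. So $a-z$ is bijective. The same argument with $Y$ and $\beta+\lambda\theta$ shows that $b+z$ is bijective. $\square$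

**Proposition 5.** *For $m\ge2$, an element $r\in R_\Lambda$ is a sum of $m$ units of $R_\Lambda$ if and only if $\varepsilon(r)$ is a sum of $m$ elements of $U$.*

*Proof.* The forward implication is (4). Conversely, let $r=(f,(x_p))$ and $f=u_1+\dots+u_m$ with $u_j\in U$. Fix $p$. By (3), each $\rho_p(u_j)$ is a unit of $Q(V_p)$ of index $0$.

**Step 1: lift $u_3,\dots,u_m$ freely.** For $3\le j\le m$, any operator over $\rho_p(u_j)$ is Fredholm of index $0$, so (F4) gives a bijective $y_j\in E(V_p)$ with $\pi_p(y_j)=\rho_p(u_j)$.

**Step 2: lift $u_1$ and $u_2$ so that the sum is right.** Choose any $a\in E(V_p)$ with $\pi_p(a)=\rho_p(u_1)$ and put $b=x_p-a-\sum_{j\ge3}y_j$. Then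
$$\pi_p(b)=\rho_p(f)-\rho_p(u_1)-\sum_{j\ge3}\rho_p(u_j)=\rho_p(u_2).$$
So $a$ and $b$ are Fredholm of index $0$. By Lemma 4 there is a finite-rank $z$ such that $y_1=a-z$ and $y_2=b+z$ are bijective. Now $x_p=y_1+y_2+\dots+y_m$, each $y_j$ is bijective, and $\pi_p(y_j)=\rho_p(u_j)$ for all $j$.

**Step 3: put the points together.** Do this for every $p$ and write $y_j^{(p)}$ for the operators obtained. The elements $(u_j,(y_j^{(p)})_p)$, $1\le j\le m$, lie in $R$, are units by Step 4 of Section 7, and have sum $r$. $\square$

## 9. Unit sum numbers $n$ and $\omega$: proof of Theorem A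

Regularity of $R_\Lambda$ and surjectivity of $\varepsilon$ were shown in Section 7. The criterion for sums of $m\ge2$ units is Proposition 5 combined with Lemma 3. If $r$ is a unit, then $\varepsilon(r)\in U$ by (4), so $\ell(\varepsilon(r))=1$ by Lemma 2.

**Part 1.** Let $\Lambda=\frac1n\mathbb Z$, $n\ge2$. Then $\ell(f)\le|\Lambda/\mathbb Z|=n$ for all $f\in K$, so every element of $R_\Lambda$ is a sum of $n$ units. Let $s=e^{t/n}$, and let $r$ be any element with $\varepsilon(r)=1+s+\dots+s^{n-1}$. The exponents $0,\frac1n,\dots,\frac{n-1}n$ represent the $n$ different classes of $\Lambda/\mathbb Z$, so $\ell(\varepsilon(r))=n\ge2$. Hence $r$ is not a unit, and it is not a sum of $m$ units for $2\le m<n$. So $\mathrm{usn}(R_\Lambda)=n$, and $r$ is a non-invertible element that is a sum of $n$ units but not of fewer.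

For $n=4$: the ring $R_{\frac14\mathbb Z}$ is regular with $\mathrm{usn}=4\ne\infty$, and any $r$ with
$$\varepsilon(r)=1+e^{t/4}+e^{t/2}+e^{3t/4}$$
is non-invertible and is not a sum of two or three units. The answer to the question is no.

**Part 2.** Let $\Lambda=\mathbb Q$. Each $r$ is a sum of $m$ units for $m=\max(2,\ell(\varepsilon(r)))$. For $n\ge2$, any $r$ with $\varepsilon(r)=\sum_{j=0}^{n-1}e^{jt/n}$ has $\ell(\varepsilon(r))=n$, so it is non-invertible and is a sum of $n$ units but not of fewer. Hence no single $k$ works for all elements, and $\mathrm{usn}(R_{\mathbb Q})=\omega$. $\blacksquare$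

## 10. Direct finiteness and products with $\mathbb Z_2$: Theorem B, parts 1–3

**Part 1.** The value $1$ is impossible, since $0$ is not a unit. The values $n\ge2$ and $\omega$ occur by Theorem A. The value $\infty$ occurs for the regular ring $\mathbb Z_2\times\mathbb Z_2$ of Section 1.

**Part 2, direct finiteness.** Let $(f,(x_p))\,(g,(y_p))=1$ in $R_\Lambda$; we show that the left factor is a unit. We have $f\ne0$, so every $x_p$ is Fredholm, and every $x_p$ is surjective. By (3),
$$\mathrm{ord}_{p'}f-\mathrm{ord}_pf=\mathrm{ind}\,x_p=\dim\ker x_p\ge0\qquad\text{for all }p.$$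
Now $f\in\mathbb C(e^{t/N})$ for some $N$, so $f$ is $2\pi iN$-periodic. Fix $p$ and add these non-negative integers over the points $p,\,p+2\pi i,\,\dots,\,p+2\pi i(N-1)$. The sum telescopes to $\mathrm{ord}_{p+2\pi iN}f-\mathrm{ord}_pf=0$, so all of them are $0$. Hence every $x_p$ is surjective with zero kernel, that is, bijective, and $(f,(x_p))$ is a unit by Step 4 of Section 7. A right inverse of a unit is its inverse, so the product in the other order is also $1$.

**Part 2, failure of unit-regularity.** Let $\Lambda\ne\mathbb Z$. Then $T$ has at least two elements, so there is $f\in K$ with $\ell(f)=2$. Choose $r$ with $\varepsilon(r)=f$. If $r=rvr$ with $v$ a unit, then $f=f\,\varepsilon(v)f$, so $f^{-1}=\varepsilon(v)\in U$ by (4). Since $U$ is a group, $f\in U$, so $\ell(f)=1$ by Lemma 2, a contradiction.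

**Part 3.** The ring $R_{\frac1n\mathbb Z}\times\mathbb Z_2$ is regular as a product of regular rings, and its units are the pairs $(v,1)$ with $v$ a unit. By Theorem A, for $m\ge2$,
$$(r,e)\ \text{ is a sum of } m \text{ units}\iff\ell(\varepsilon(r))\le m\ \text{ and }\ m\equiv e\pmod2.$$
Since $\ell\le n$, one of $m=n$ and $m=n+1$ always works. By parity no single $k$ works for both $(0,0)$ and $(0,1)$, so $\mathrm{usn}=\omega$. Finally, take $r$ with $\ell(\varepsilon(r))=n$ and $e\equiv n+1\pmod2$. Then $(r,e)$ is non-invertible because $\ell(\varepsilon(r))\ge2$. It is a sum of $m\geq 2$ units only if $m\ge n$ and $m\equiv n+1\pmod 2$, so the least number is $n+1$. $\blacksquare$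

## 11. Regular rings with central idempotents: Theorem B, part 4

Let $R$ be regular with all idempotents central and $\mathrm{usn}(R)\ne\infty$. The plan is to pass to division ring quotients of $R$, where sums of units are easy, and to glue.

The idempotents of $R$ form a Boolean algebra $B$ with $e\wedge g=eg$, $e\vee g=e+g-eg$, complement $1-e$, and $e\le g$ if and only if $e=ge$. Recall that every proper ideal of $B$ lies in a maximal one, and that a maximal ideal $M$ contains exactly one of $e$ and $1-e$ for each $e\in B$. In $\mathbb Z_3\times\mathbb Z_2$, for instance, $B$ has four elements and two maximal ideals, $M=\{0,(1,0)\}$ and $M'=\{0,(0,1)\}$. There $MR=\mathbb Z_3\times0$ and $M'R=0\times\mathbb Z_2$, with quotients $\mathbb Z_2$ and $\mathbb Z_3$.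

**Step 1: the ideals $MR$.** For a maximal ideal $M$ of $B$ we describe the ideal $MR$ generated by $M$ concretely:
$$MR=\{x\in R:\ x=gx\ \text{ for some }g\in M\}.\tag{5}$$
An element of $MR$ is a finite sum $\sum g_ir_i$ with $g_i\in M$, and the join $g\in M$ of the $g_i$ satisfies $gg_i=g_i$, so $gx=x$. The converse is clear. By the same argument, for finitely many elements of $MR$ one $g\in M$ works for all. If an idempotent $e$ lies in $MR$, then $e=ge\le g$ with $g\in M$, so $e\in M$. Hence $MR\cap B=M$. In particular $1\notin MR$. Put $D_M=R/MR$.

**Step 2: $D_M$ is a division ring.** Let $x\in R$, $x=xyx$, and put $e=xy$ and $g=yx$. These are idempotents, hence central. Then $e=e^2=x(yx)y=ge$ and $g=g^2=y(xy)x=eg$, so $e=g$, that is, $xy=yx=e$ and $x=ex$. If $e\in M$, then $x\in MR$. If $e\notin M$, then $1-e\in M$, so $xy=yx\equiv1$ modulo $MR$ and $x$ is invertible in $D_M$.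

**Step 3: at most one $D_M$ is $\mathbb Z_2$.** This is where $\mathrm{usn}(R)\ne\infty$ enters. Suppose $D_M\cong D_{M'}\cong\mathbb Z_2$ with $M\ne M'$. Choose $e\in M\setminus M'$; then $1-e\in M'$, so $MR+M'R\ni e+(1-e)=1$. By the Chinese remainder theorem, $R\to\mathbb Z_2\times\mathbb Z_2$ is onto. Every element of $R$ is a sum of units, so the same would hold in $\mathbb Z_2\times\mathbb Z_2$, which is false by Section 1. Denote by $M_0$ the only maximal ideal with $D_{M_0}\cong\mathbb Z_2$, if it exists.

**Step 4: a number $m$ that works in every $D_M$.** Let $x\in R$. Put $m=3$ if $M_0$ exists and $x\notin M_0R$; otherwise put $m=2$. We claim that for every $M$ the image of $x$ in $D_M$ is a sum of $m$ nonzero elements. In $D_{M_0}$ this is $1=1+1+1$ when $x\notin M_0R$, and $0=1+1$ when $x\in M_0R$. For $M\ne M_0$ the division ring $D_M$ has at least three elements. There every $c$ is a sum of two nonzero elements: $c=u+(c-u)$ with $u\ne0,c$ if $c\ne0$, and $0=1+(-1)$. Applying this to $c-1$, we see that $c=1+(c-1)$ is also a sum of three nonzero elements.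

**Step 5: lift to a neighborhood of $M$.** For each $M$, lift the $m$ nonzero elements and their inverses to elements $u_1,v_1,\dots,u_m,v_m$ of $R$, which depend on $M$. The elements
$$x-\sum_ju_j,\qquad u_jv_j-1,\qquad v_ju_j-1\qquad(1\le j\le m)$$
lie in $MR$. By Step 1 there is one $g\in M$ with $y=gy$ for all of them. Then $e_M=1-g\notin M$ annihilates all of them.

**Step 6: finitely many $e_M$ have join $1$.** This is the compactness of the space of maximal ideals of $B$. The ideal of $B$ generated by all the $e_M$ is not contained in any maximal ideal $M$, because $e_M\notin M$. So it is all of $B$, and $1=e_{M_1}\vee\dots\vee e_{M_q}$ for suitable $M_1,\dots,M_q$. Put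
$$e_i=e_{M_i}\prod_{h<i}(1-e_{M_h})\qquad(1\le i\le q).$$
These idempotents are orthogonal, their sum is the join $1$, and $e_i\le e_{M_i}$.

**Step 7: glue.** Let $u_j^{(i)},v_j^{(i)}$ be the elements chosen in Step 5 for $M_i$. Put
$$w_j=\sum_{i=1}^qe_iu_j^{(i)},\qquad w_j^*=\sum_{i=1}^qe_iv_j^{(i)}\qquad(1\le j\le m).$$
Since $e_i\le e_{M_i}$, we have $e_iu_j^{(i)}v_j^{(i)}=e_i=e_iv_j^{(i)}u_j^{(i)}$ and $e_i\sum_ju_j^{(i)}=e_ix$. The $e_i$ are central and orthogonal, so $w_jw_j^*=\sum_ie_i=1$ and $w_j^*w_j=1$. Moreover $w_1+\dots+w_m=\sum_ie_ix=x$. So $x$ is a sum of $m\in\{2,3\}$ units of $R$. $\blacksquare$
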